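# Point evaluations are dense in the multiplicative spectrum of bounded analytic functions on an ultrametric disc

## 1. The multiplicative spectrum, and the seminorms with $\phi(x)<1$

Let $K$ be an algebraically closed field, complete for a non-trivial ultrametric absolute value $|\cdot|$. Since $K$ is algebraically closed, the group $|K^*|$ is divisible, hence dense in $(0,\infty)$, and the residue field of $K$ is infinite. Let $D=\{x\in K:|x|<1\}$, and let $A$ be the algebra of power series $f=\sum_{n\ge0}a_nx^n$ that converge in $D$ and have bounded coefficients. With the Gauss norm $\|f\|=\sup_n|a_n|=\sup_{x\in D}|f(x)|$ it is a Banach $K$-algebra.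

**Definition.** $\text{Mult}(A,\|\cdot\|)$ is the set of maps $\phi:A\to[0,+\infty)$ with $\phi(fg)=\phi(f)\phi(g)$, $\phi(f+g)\le\max(\phi(f),\phi(g))$, $\phi(\lambda f)=|\lambda|\phi(f)$ for $\lambda\in K$, $\phi(1)=1$ and $\phi(f)\le\|f\|$. It carries the topology of pointwise convergence on $A$. $\text{Mult}_m(A,\|\cdot\|)$ is the subset of those $\phi$ whose kernel is a maximal ideal, and $\text{Mult}_a(A,\|\cdot\|)$ the subset of those whose kernel is a maximal ideal of the form $(x-a)A$, $a\in D$.

For $a\in D$ put $\phi_a(f)=|f(a)|$. Its kernel is $(x-a)A$. Conversely, if $\ker\phi=(x-a)A$, then $f-f(a)\in\ker\phi$ and so $\phi(f)=|f(a)|$. Thus $\text{Mult}_a(A,\|\cdot\|)=\{\phi_a:a\in D\}$. Other elements of $\text{Mult}(A,\|\cdot\|)$ are the Gauss norm itself, the norms $|f|_R=\max_n|a_n|R^n$ for $0<R<1$, and, for each ultrafilter $\mathcal U$ on $D$, the map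
$$\phi_{\mathcal U}(f)=\lim_{\mathcal U}|f(x)| .$$
The limit exists because $|f|$ is bounded, and all the conditions pass to the limit.

We shall use constantly that $\phi(c)=|c|$ for $c\in K$, that $\phi(f+g)=\max(\phi(f),\phi(g))$ if $\phi(f)\ne\phi(g)$, that consequently $|\phi(f)-\phi(g)|\le\phi(f-g)$, and the following remark:
$$\text{if } g \text{ is a unit of } A \text{ with } \|g^{-1}\|=\|g\|^{-1},\ \text{then } \phi(g)=\|g\|. \tag{1}$$
Indeed $\phi(g)\le\|g\|$ and $\phi(g)^{-1}=\phi(g^{-1})\le\|g\|^{-1}$.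

Can every $\phi$ be approximated by evaluations at points of $D$? The paper "The Ultrametric Corona Problem And Spherically Complete Fields" recalls that if $K$ is spherically complete (or strongly valued), then $\text{Mult}_a(A,\|\cdot\|)$ is dense in $\text{Mult}_m(A,\|\cdot\|)$, and that every continuous multiplicative norm on $A$ lies in the closure of $\text{Mult}_a(A,\|\cdot\|)$. It conjectures that $\text{Mult}_a(A,\|\cdot\|)$ is dense in $\text{Mult}(A,\|\cdot\|)$. We prove this for every $K$ as above. One half of the seminorms can be treated at once.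

**Proposition 1.** Let $\phi\in\text{Mult}(A,\|\cdot\|)$ with $\phi(x)<1$. For $f_1,\dots,f_n\in A$ and $\varepsilon>0$ there is $a\in D$ with $\big||f_l(a)|-\phi(f_l)\big|<\varepsilon$ for all $l$.

**Step 1: reduce to polynomials.** Choose $\sigma$ with $\phi(x)<\sigma<1$. Let $T_l$ be the sum of the terms of degree $<N$ of $f_l$. Then $f_l-T_l=x^Nq_l$ with $\|q_l\|\le\|f_l\|$. So $\phi(f_l-T_l)\le\phi(x)^N\|f_l\|\le\sigma^N\|f_l\|$, and $|f_l(a)-T_l(a)|\le\sigma^N\|f_l\|$ whenever $|a|\le\sigma$. Fix $N$ with $\sigma^N\max_l\|f_l\|<\varepsilon/3$. It remains to find $a$ with $|a|\le\sigma$ and $\big||T_l(a)|-\phi(T_l)\big|<\varepsilon/3$ for all $l$.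

**Step 2: reduce to linear factors.** Let $Z\subset K$ be the finite set consisting of $0$ and all roots of the non-zero $T_l$, and let $s_z=\phi(x-z)$. Each non-zero $T_l$ is a constant times a product of factors $x-z$, $z\in Z$, and $\phi$ and $|\cdot|$ are multiplicative. So it suffices to make all $|a-z|$, $z\in Z$, as close as we like to $s_z$. The condition $|a|\le\sigma$ then comes for free, since $0\in Z$ and $s_0=\phi(x)<\sigma$.

**Step 3: choose the point.** Let $z_0\in Z$ be such that $s_{z_0}$ is minimal. For $z\in Z$ we have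
$$s_z=\max(s_{z_0},|z_0-z|).$$
The inequality $\le$ holds because $x-z=(x-z_0)+(z_0-z)$. For $\ge$, note $s_z\ge s_{z_0}$ and $|z_0-z|=\phi((x-z)-(x-z_0))\le\max(s_z,s_{z_0})=s_z$. Now take $\rho\in|K^*|$ slightly larger than $s_{z_0}$ and different from all $|z_0-z|$, and $a$ with $|a-z_0|=\rho$. Then $|a-z|=\max(\rho,|z_0-z|)$, so $0\le|a-z|-s_z\le\rho-s_{z_0}$. Let $\rho\to s_{z_0}$. $\square$

The general statement that we are after is the following.

**Theorem 2.** Let $K$ be algebraically closed and complete for a non-trivial ultrametric absolute value. For all $\phi\in\text{Mult}(A,\|\cdot\|)$, $f_1,\dots,f_n\in A$ and $\varepsilon>0$ there is $a\in D$ with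
$$\phi(f_l)-\varepsilon<|f_l(a)|\le\phi(f_l)+\varepsilon\qquad(l=1,\dots,n).$$
Hence $\text{Mult}_a(A,\|\cdot\|)$ is dense in $\text{Mult}(A,\|\cdot\|)$.

What changes when $\phi(x)=1$? Step 1 breaks, because $\phi(x)^N$ does not tend to $0$. To see how badly, we need some facts on zeros.

## 2. Zeros and division in $A$

The textbook theorem behind everything is Weierstrass preparation. Let $R\in|K^*|$ and let $f=\sum a_nx^n\ne0$ converge on $\{|x|\le R\}$. Then $f=Pu$ there, where $P$ is a monic polynomial with all its zeros in $\{|x|\le R\}$, and $u=\sum u_nx^n$ converges on $\{|x|\le R\}$ with $|u_n|R^n<|u_0|$ for $n\ge1$. Then $|u(x)|=|u_0|$ on the disc, and $u^{-1}$ converges there too. The degree of $P$ is the largest $n$ with $|a_n|R^n=|f|_R$. The smallest such $n$ is the number of zeros with $|x|<R$, counted with multiplicity.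

* **(F1)** For $0<R<1$, $|\cdot|_R$ is multiplicative, and for $R\in|K^*|$ it equals $\sup_{|x|\le R}|f(x)|$. The Gauss norm is multiplicative, and $\|f\|=\sup_D|f|=\lim_{R\to1}|f|_R$ for $f\in A$.
* **(F2)** A non-zero $f$ analytic in $D$ has finitely many zeros in $\{|x|\le R\}$ for $R<1$. If $R\in|K^*|$, $R<1$, and $f$ has no zero on $\{|x|=R\}$, then $|f(x)|=|f|_R$ there. If $f\in A$ has no zero in $D$, then $|f|$ is constant, equal to $\|f\|$, on $D$, and $f^{-1}\in A$ with $\|f^{-1}\|=\|f\|^{-1}$.
* **(F3)** Let $f\ne0$ and $g$ be analytic in $D$, with $g$ vanishing at each zero of $f$ to at least the same order. Then $g/f$ is analytic in $D$. If $f,g\in A$, then $g/f\in A$ and $\|g/f\|=\|g\|/\|f\|$.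

(F1) is classical. For (F2), write $f=Pu$ on $\{|x|\le R\}$. Finiteness is clear. If no zero has absolute value $R$, then for $|x|=R$ every factor of $P$ satisfies $|x-z|=R=|x-z|_R$, and $|u(x)|=|u_0|=|u|_R$, so $|f(x)|=|f|_R$. If $f\in A$ has no zeros, then $P=1$ for every $R$. So $|f(x)|=|a_0|$ on $D$ and $|a_n|R^n<|a_0|$ for all $n\ge1$ and $R<1$, which gives $\|f\|=|a_0|$. Also $f^{-1}$ converges on every closed subdisc and has constant absolute value $|a_0|^{-1}$. For (F3), on each closed subdisc write $f=Pu$ and divide $g$ by the linear factors of $P$ one at a time, then by $u$. If $f,g\in A$, then $|g/f|_R=|g|_R/|f|_R$, and $R\to1$ gives the norm.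

For $b\in D$ and $\lambda\in K$ with $0<|\lambda|=\rho\le1$, let $B=\{|x-b|<\rho\}\subset D$, and let $A_B$ be the algebra of bounded analytic functions on $B$ with $\|h\|_B=\sup_B|h|$. The substitution $y\mapsto b+\lambda y$ identifies $A_B$ isometrically with $A$. So (F1)–(F3) hold on $B$, and if $h=\sum c_n(x-b)^n$ then $\|h\|_B=\sup_n|c_n|\rho^n$. In particular (with $\rho=1$) re-expanding $f\in A$ around a point of $D$ does not change $\sup_n|c_n|=\|f\|$.

* **(F4)** Let $P=\prod_{l=1}^d(x-a_l)$ with all $a_l\in B$. Then $\|P\|_B=\rho^d$, and each $h\in A_B$ can be written $h=Pq+u$ with $q\in A_B$, $u$ a polynomial of degree $<d$, and $\|u\|_B\le\|h\|_B$.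

Proof. We have $\|x-a_l\|_B=\max(|b-a_l|,\rho)=\rho$, so $\|P\|_B=\rho^d$ by multiplicativity. Put $q_0=h$ and $q_k=(q_{k-1}-q_{k-1}(a_k))/(x-a_k)$. By (F3) on $B$, $q_k\in A_B$ and $\|q_k\|_B\le\rho^{-1}\|q_{k-1}\|_B$, so $\|q_k\|_B\le\rho^{-k}\|h\|_B$. Unwinding $q_{k-1}=q_{k-1}(a_k)+(x-a_k)q_k$ gives
$$h=Pq_d+\sum_{k<d}q_k(a_{k+1})\prod_{l\le k}(x-a_l),$$
and each summand has norm at most $\rho^{-k}\|h\|_B\cdot\rho^k$. $\square$

* **(F5)** If $u$ is a polynomial of degree $<d$, $d\ge1$, then $\|u\|\le\rho^{-(d-1)}\|u\|_B\le\rho^{-d}\|u\|_B$.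

Proof. Write $u=\sum_{k<d}c_k(x-b)^k$. Then $|c_k|\le\rho^{-k}\|u\|_B\le\rho^{-(d-1)}\|u\|_B$, and $\|x-b\|=\max(1,|b|)=1$. $\square$

## 3. What polynomials cannot see when $\phi(x)=1$

**Lemma 3.** If $\phi(x)=1$, then $\phi(T)=\|T\|$ for every polynomial $T$.

Proof. By multiplicativity of $\phi$ and $\|\cdot\|$ we may take $T=x-z$. If $|z|<1$, then $\phi(x)=1>\phi(z)$ gives $\phi(x-z)=1=\|x-z\|$. If $|z|\ge1$, then $x-z$ has no zero in $D$, so (F2) and (1) give $\phi(x-z)=\|x-z\|$. $\square$

So on polynomials all these $\phi$ look like the Gauss norm. They are not all the Gauss norm.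

**Example 4.** Choose $R_n\in|K^*|$ with $1-2^{-n}<R_n<1-2^{-n-1}$ $(n\ge1)$. The $R_n$ increase strictly to $1$ and $\prod R_n>0$. Let $f=\sum c_nx^n$ with $c_0=1$ and $|c_n|=1/(R_1\cdots R_n)$. Then $f\in A$ and $\|f\|=\beta:=1/\prod R_n>1$. The ratio of the $n$-th term to the one before it is, on $|x|=R$, of absolute value $R/R_n$. So on $|x|=R_n$ exactly the terms of index $n-1$ and $n$ are maximal, and on every other circle exactly one term is maximal. By Weierstrass preparation $f$ has exactly one zero $a_n$, which is simple, on each circle $|x|=R_n$, and no others. Let $\mathcal U$ be a non-principal ultrafilter on $\{a_1,a_2,\dots\}$, viewed as an ultrafilter on $D$. Then $\phi_{\mathcal U}(x)=\lim|a_n|=1$, so $\phi_{\mathcal U}$ is the Gauss norm on polynomials, and yet $\phi_{\mathcal U}(f)=0$.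

One function alone is never a problem.

**Lemma 5.** For $\phi\in\text{Mult}(A,\|\cdot\|)$, $f\in A$ and $\varepsilon>0$ there is $a\in D$ with $\big||f(a)|-\phi(f)\big|<\varepsilon$.

Proof. If $f=0$, any $a$ works. If $f$ has no zero, then $|f|=\|f\|=\phi(f)$ by (F2) and (1). Otherwise let $b$ be a zero and $f=\sum_{n\ge1}c_n(x-b)^n$. As $\rho$ runs from $0$ to $1$, $\max_n|c_n|\rho^n$ goes continuously from $0$ to $\|f\|\ge\phi(f)$. Choose $\rho\in|K^*|$ such that this value is within $\varepsilon$ of $\phi(f)$ and $f$ has no zero on $|x-b|=\rho$. By (F2), centered at $b$, any $a$ on this circle will do. $\square$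

The trouble starts with two functions. For $f_1$, Lemma 5 offers one choice of point around every zero of $f_1$, and nothing says near which zero $f_2$ takes the right size. If $\phi(f_1)=\phi(f_2)=0$, we must find a point where both are small. In Proposition 1 the data were a finite set $Z$, and $\phi$ itself told us which disc to enter: the one around $z_0$. Now $\{|f_1|\le r\}$ may contain infinitely many separate discs, and it may be that no single one is right. In Example 4, $\phi_{\mathcal U}$ only prefers certain infinite sets of discs. What we want is that $\phi$ decide, for each set $S$ of discs, whether it "lives on $S$". That amounts to evaluating $\phi$ on the function that is $1$ on the discs of $S$ and $0$ on the others, and this function is not in $A$.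

Hence the plan: if $\phi(f)<r$, extend $\phi$ to the algebra of bounded analytic functions on a disjoint union of discs where $|f|\le r$. This algebra has plenty of idempotents. Repeat for $f_1,\dots,f_n$ to get $|f_l|\le\phi(f_l)+\varepsilon$ everywhere, and let the idempotents pick a disc on which no $f_l$ is too small.

## 4. Families of discs, idempotents and refinements

After one extension we are no longer on a single disc, so we set things up for families from the start.

**Definition.** For a set $J$, $L_J=\ell^\infty(J,A)$ is the algebra of families $f=(f_j)_{j\in J}$ in $A$ with $\|f\|=\sup_j\|f_j\|<\infty$, and $L_\emptyset=0$. Its elements are bounded functions on $J\times D$. $\text{Mult}(L_J)$ is defined as for $A$. For $S\subset J$, $1_S\in L_J$ is the indicator of $S\times D$.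

For a one-point set, $L_J=A$. If $J=\emptyset$, then $\text{Mult}(L_J)=\emptyset$, since $\psi(1)=1$ and $\psi(0)=0$.

For $\psi\in\text{Mult}(L_J)$ the idempotent $1_S$ has $\psi(1_S)\in\{0,1\}$. Exactly one of $\psi(1_S)$, $\psi(1_{J\setminus S})$ is $1$: the product of the two idempotents is $0$, and their sum is $1$, so $1\le\max$. Example: if $\mathcal U$ is an ultrafilter on $J$ and $\psi(f)=\lim_{\mathcal U}|f_j(0)|$, then $\psi(1_S)=1$ exactly when $S\in\mathcal U$.

**Definition.** A refinement of $(J,\psi)$, $\psi\in\text{Mult}(L_J)$, is a triple $(J',\pi,\psi')$ where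

* $\pi:J'\times D\to J\times D$ has the form $\pi(i,y)=(p(i),b_i+\lambda_iy)$ with $b_i\in D$ and $0<|\lambda_i|\le1$;
* $\psi'\in\text{Mult}(L_{J'})$ and $\psi'\circ\pi^*=\psi$, where $\pi^*:L_J\to L_{J'}$ is composition with $\pi$.

So $J'\times D$ is a collection of subdiscs of the discs in $J\times D$, each rescaled to $D$. The map $\pi^*$ is a $K$-algebra homomorphism and does not increase norms. Two examples with $J=J'$ a point: $\pi(y)=a+\lambda y$ with $\psi=\phi_a$, $\psi'=\phi_0$; and $\pi(y)=\lambda y$ with $|\lambda|=R<1$, $\psi=|\cdot|_R$, $\psi'=\|\cdot\|$, since $\|f(\lambda y)\|=|f|_R$.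

A refinement of a refinement is a refinement: $b+\lambda(b'+\lambda'y)=(b+\lambda b')+\lambda\lambda'y$ has the required form, and $\psi''\circ\pi'^*\circ\pi^*=\psi'\circ\pi^*=\psi$.

**Restriction.** Suppose $\psi(1_S)=1$. For $g\in L_S$ let $\psi_S(g)$ be $\psi$ of the extension of $g$ by zero. Extension by zero is additive, multiplicative and isometric and takes $1$ to $1_S$, so $\psi_S\in\text{Mult}(L_S)$. Moreover $\psi_S(g|_S)=\psi(g1_S)=\psi(g)\psi(1_S)=\psi(g)$ for $g\in L_J$. So $(S,\text{inclusion},\psi_S)$ is a refinement.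

**Theorem 6.** Let $J$ be a non-empty set, $\psi\in\text{Mult}(L_J)$, $f_1,\dots,f_n\in L_J$, $\varepsilon>0$. There is $(j,a)\in J\times D$ with $\psi(f_l)-\varepsilon<|f_{l,j}(a)|\le\psi(f_l)+\varepsilon$ for all $l$.

Theorem 2 is the case where $J$ is a point: a basic neighborhood of $\phi$ is given by finitely many $f_l$ and a tolerance, and it then contains some $\phi_a$.

## 5. The discs around the zeros on which $|f|\le r$

In Sections 5–7 we fix $f\in L_J$ and numbers
$$0<r<\alpha\le\beta,\quad r\in|K^*|,\quad \alpha\le\|f_j\|\le\beta\ \text{ for all } j\in J,\quad 0<\eta<1,\quad C=\frac{\beta}{\eta r}>1 .\tag{2}$$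

**Step 1: one disc for each zero.** Fix $j$ and a zero $a\in D$ of $f_j$, and write $f_j=\sum_{n\ge1}c_n(x-a)^n$. Put $|f_j|_{a,\rho}=\max_{n\ge1}|c_n|\rho^n$ for $0\le\rho<1$. On any $[\rho_0,R]\subset(0,1)$ only finitely many $n$ matter, because $|c_n|R^n\to0$. So this is a maximum of finitely many continuous strictly increasing functions. It is at most $\rho\|f_j\|$, so it tends to $0$ as $\rho\to0$, and it tends to $\sup|c_n|=\|f_j\|\ge\alpha>r$ as $\rho\to1$. So there is a unique $\rho(a)\in(0,1)$ with
$$|f_j|_{a,\rho(a)}=r .$$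
Since $r=|c_n|\rho(a)^n$ for some $n\ge1$ and $|K^*|$ is divisible, $\rho(a)\in|K^*|$.

**Step 2: the discs are equal or disjoint.** Suppose that the open discs $\{|x-a|<\rho(a)\}$ and $\{|x-a'|<\rho(a')\}$ meet and $\rho(a)\le\rho(a')$. Then $a$ lies in the disc of $a'$, so the closed discs of radius $\rho(a')$ around $a$ and $a'$ coincide. By (F1), applied at the centers $a$ and $a'$, $|f_j|_{a,\rho(a')}$ and $|f_j|_{a',\rho(a')}$ are both the supremum of $|f_j|$ on this closed disc. Hence $|f_j|_{a,\rho(a')}=r$, and $\rho(a)=\rho(a')$ by uniqueness. So the discs are equal.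

**Step 3: notation.** Let $B_i$ $(i\in I_j)$ be the distinct discs obtained for $f_j$, with center $b_i$ a zero of $f_j$ and radius $\rho_i<1$. Write $\|\cdot\|_i=\|\cdot\|_{B_i}$, $J'=\bigsqcup_jI_j$ and $\pi(i,y)=(j,b_i+\lambda_iy)$ for $i\in I_j$, where $|\lambda_i|=\rho_i$. We identify $L_{J'}$ with the bounded families $h=(h_i)$, $h_i\in A_{B_i}$; then $\pi^*$ is restriction. By construction
$$\|f_j\|_i=r\quad(i\in I_j),\qquad\text{so}\qquad \|\pi^*f\|\le r, \tag{3}$$
and all zeros of $f_j$ lie in $\bigcup_{i\in I_j}B_i$. If $f_j$ has no zero, $I_j=\emptyset$.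

**Two examples.** Let $J$ be a point. (i) $f=x(x-b)$ with $0<|b|=s<1$. Here $|f|_{0,\rho}=|f|_{b,\rho}=\rho\max(\rho,s)$. If $s^2<r<1$, there is one disc, of radius $\sqrt r>s$. If $r\le s^2$, there are two disjoint discs $B_0\ni0$ and $B_1\ni b$ of radius $r/s\le s$. (ii) $f$ as in Example 4 and $r<1$. The disc $\{|x-a_n|<R_n\}$ lies on the circle $|x|=R_n$, so it contains no zero but $a_n$. Thus $f=(x-a_n)g_n$ with $|g_n|$ constant there, equal to $|f'(a_n)|$, and $|f|_{a_n,\rho}=\rho|f'(a_n)|$ for $\rho<R_n$. Letting $\rho\to R_n$, we get $R_n|f'(a_n)|=|f|_{R_n}=:M_n$. Since $M_n\ge c_0=1>r$, all the discs are separate, with $\rho(a_n)=rR_n/M_n<R_n$.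

## 6. Interpolation modulo $f$

To extend $\psi$ to $L_{J'}$ we first compare $L_{J'}$ with $L_J$: every function on the small discs agrees, modulo $f$, with a function on the big discs.

**Lemma 7.** Under (2), for each $h\in L_{J'}$ there are $H\in L_J$, $h'\in L_{J'}$ with
$$h=\pi^*H+(\pi^*f)h',\qquad \|H\|\le C\|h\|,\qquad \|h'\|\le\frac Cr\|h\|.$$

In example (i) with $r\le s^2$, let $h=1$ on $B_0$ and $h=0$ on $B_1$. Then $H=1-x/b$ works: $h-H$ is $x/b=f\cdot\frac1{b(x-b)}$ on $B_0$ and $(x-b)/b=f\cdot\frac1{bx}$ on $B_1$. If $\psi(f)=0$, any extension $\psi'$ must have $\psi'(h)=\psi(1-x/b)$. This is $1$ for $\psi=\phi_0$ and $0$ for $\psi=\phi_b$, as it should be.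

**What goes wrong with plain interpolation.** For a zero $a$ with its own disc, let $g=f/(x-a)$ and take $u\,g$ with the constant $u=h(a)/g(a)$. This has the right value at $a$ and vanishes at all other zeros. So sum over the zeros, as Lagrange would. In example (ii) with $h=1$ the $n$-th term is $u_ng_n$, $u_n=1/f'(a_n)$. At $x=0$ its absolute value is
$$\frac{1}{|f'(a_n)|}\cdot\frac{|f(0)|}{|a_n|}=\frac{R_n}{M_n}\cdot\frac1{R_n}=\frac1{M_n}\ \longrightarrow\ \frac1{\|f\|}\ne0 .$$
The series diverges already at the origin: its terms are bounded, but nothing makes them small. The remedy is to use $u_i\,x^{n_i}g_i$ instead. If $B_i$ is close to the boundary of $D$, then $|x|$ is nearly $1$ on $B_i$, so we can afford a large power of $x$ at the price of a factor $\eta$ only. The power $x^{n_i}$ makes the term small on each fixed smaller disc.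

Proof of Lemma 7.

**Step 1: factor $f_j$ at each disc.** Let $i\in I_j$. Since $B_i$ lies in a closed disc of radius $<1$, $f_j$ has finitely many zeros in $B_i$. Let $P_i$ be the monic polynomial with these zeros and multiplicities, and $d_i=\deg P_i\ge1$. By (F3), $f_j=P_ig_i$ with $g_i\in A$, and since $\|P_i\|=1$ we have $\|g_i\|=\|f_j\|\le\beta$. On $B_i$ the function $g_i$ has no zero. So by (F2) on $B_i$, $|g_i|$ is a constant $c_i$ there and $g_i$ is a unit of $A_{B_i}$. By (F4) and (3),
$$c_i\rho_i^{d_i}=\|g_i\|_i\|P_i\|_i=\|f_j\|_i=r. \tag{4}$$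

**Step 2: choose the powers of $x$.** If $0\in B_i$, put $n_i=0$. Otherwise $|x|=|b_i|\in(0,1)$ on $B_i$, and we put $n_i=\lfloor\log\eta/\log|b_i|\rfloor\ge0$. Since $\log|b_i|<0$, this gives $|b_i|^{n_i}\ge\eta$. Moreover $n_i\le k$ forces $0\in B_i$ or $|b_i|^{k+1}<\eta$. For fixed $j$ at most one $B_i$ contains $0$, and only finitely many zeros $b_i$ satisfy $|b_i|<\eta^{1/(k+1)}<1$. Hence
$$\text{for each } j \text{ and } k,\quad n_i>k\ \text{ for all but finitely many } i\in I_j. \tag{5}$$

**Step 3: local remainders, with a bound on all of $D$.** The function $h_i/(x^{n_i}g_i)$ lies in $A_{B_i}$ with norm at most $\|h\|/(\eta c_i)$: either $n_i=0$, or $x$ is a unit on $B_i$ with $|x|^{n_i}=|b_i|^{n_i}\ge\eta$. By (F4),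
$$\frac{h_i}{x^{n_i}g_i}=P_iq_i+u_i,\qquad q_i\in A_{B_i},\quad \deg u_i<d_i,\quad \|u_i\|_i\le\frac{\|h\|}{\eta c_i}.$$
By (F5) and (4),
$$\|u_i\|\le\frac{\|h\|}{\eta c_i\rho_i^{d_i}}=\frac{\|h\|}{\eta r}.$$

**Step 4: sum the terms.** Put
$$H_j=\sum_{i\in I_j}u_i\,x^{n_i}g_i .$$
Each term lies in $A$ with norm at most $\frac{\|h\|}{\eta r}\cdot\beta=C\|h\|$. By (5) only finitely many terms contribute to the coefficient of $x^k$. So $H_j$ is a well-defined power series with coefficients bounded by $C\|h\|$, that is, $H_j\in A$ and $\|H_j\|\le C\|h\|$. On $\{|x|\le R\}$, $R<1$, the $i$-th term is bounded by $R^{n_i}C\|h\|$, which tends to $0$ along $I_j$ by (5). So the series converges uniformly to $H_j$ there. Since the bounds do not depend on $j$, $H=(H_j)\in L_J$ and $\|H\|\le C\|h\|$.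

**Step 5: $h_i-H_j$ is divisible by $f_j$ on $B_i$.** Let $i\in I_j$. First, $h_i-u_ix^{n_i}g_i=x^{n_i}g_iP_iq_i$ is divisible by $P_i$ in $A_{B_i}$. Next let $k\in I_j$, $k\ne i$. Since $f_j=P_kg_k$ and $P_k$ has no zero in $B_i$, $g_k$ vanishes at each zero of $P_i$ to the same order as $f_j$, hence as $P_i$. The same holds for the sum $\sum_{k\ne i}u_kx^{n_k}g_k$: this sum converges uniformly on a closed disc $\{|x|\le R\}\supset B_i$ with $R<1$, $R\in|K^*|$, and the Taylor coefficient of index $l$ at a point of this disc is bounded by $R^{-l}$ times the supremum on it, so vanishing Taylor coefficients pass to the limit. By (F3) on $B_i$, $h_i-H_j|_{B_i}$ is divisible in $A_{B_i}$ by $P_i$, hence by $f_j=P_ig_i$, as $g_i$ is a unit there. Write $h_i-H_j|_{B_i}=f_jh_i'$. Since $\|\cdot\|_i$ is multiplicative and $\|f_j\|_i=r$,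
$$\|h_i'\|_i\le\frac{\max(1,C)\|h\|}{r}=\frac Cr\|h\|.$$
So $h'=(h'_i)\in L_{J'}$ has the required norm. $\square$

## 7. Extending $\psi$ by power series in $f$

If $\psi(f)=0$, Lemma 7 dictates the extension: $\psi'(h)=\psi(H)$. If $\psi(f)>0$, the error term $(\pi^*f)h'$ is not negligible, and $\psi(H)$ may be wrong. The cure is to apply Lemma 7 again to $h'$, and so on. This writes $h$ as a power series $\sum f^kH_k$ with $H_k\in L_J$, whose coefficients grow at most like $(C/r)^k$. Such a series can be evaluated in a complete field when $\psi(f)C/r<1$.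

**Lemma 8.** Under (2), let $\psi\in\text{Mult}(L_J)$ with
$$\psi(f)<\frac{\eta\alpha r^2}{\beta^2}.$$
Then there is $\psi'\in\text{Mult}(L_{J'})$ with $\psi'\circ\pi^*=\psi$. So $(J',\pi,\psi')$ is a refinement of $(J,\psi)$ with $\|\pi^*f\|\le r$.

Write $F=\pi^*f$. The kernel of $\psi$ is a prime ideal. Let $\mathcal H$ be the completion of the fraction field of $L_J/\ker\psi$ for the absolute value induced by $\psi$, and let $\chi:L_J\to\mathcal H$ be the canonical map, so that $|\chi(g)|=\psi(g)$. Put $\kappa=\psi(f)C/r$. Then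
$$\kappa=\psi(f)\frac{\beta}{\eta r^2}<\frac\alpha\beta\le1.$$

**Definition.** An expansion of $h\in L_{J'}$ is a sequence $(H_k)_{k\ge0}$ in $L_J$ such that, for some $M$, $\|H_k\|\le M(C/r)^k$ for all $k$, and
$$h-\sum_{k<N}F^k\,\pi^*H_k\in F^NL_{J'}\qquad\text{for all } N\ge1.$$

Since $|\chi(f)^k\chi(H_k)|\le M\kappa^k$, the series $\sum_k\chi(f)^k\chi(H_k)$ converges in $\mathcal H$. For example, let $J$ be a point and $f=x$, $r<1$. There is one disc $|x|<r$, and a bounded function $h=\sum c_kx^k$ on it has the expansion $H_k=c_k$, since $|c_k|\le\|h\|r^{-k}\le\|h\|(C/r)^k$. The value is $\sum c_k\chi(x)^k$.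

**Step 1: every $h$ has an expansion, with $M=C\|h\|$.** Put $h^{(0)}=h$, and by Lemma 7 write $h^{(k)}=\pi^*H_k+F\,h^{(k+1)}$ with $\|H_k\|\le C\|h^{(k)}\|$ and $\|h^{(k+1)}\|\le(C/r)\|h^{(k)}\|$. Then $\|h^{(k)}\|\le(C/r)^k\|h\|$, $\|H_k\|\le C(C/r)^k\|h\|$, and $h-\sum_{k<N}F^k\pi^*H_k=F^Nh^{(N)}$.

**Step 2: the value does not depend on the expansion.** It must be shown that an expansion $(H_k)$ of $0$ has $\sum\chi(f)^k\chi(H_k)=0$. Let $s_N=\sum_{k<N}f^kH_k\in L_J$. By definition $\pi^*s_N\in F^NL_{J'}$, so on each $B_i$, $i\in I_j$, $s_{N,j}$ is divisible by $f_j^N$. All the zeros of $f_j$ lie in these discs. By (F3), $s_{N,j}=f_j^Nq_j$ with $q_j\in A$, and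
$$\|q_j\|=\frac{\|s_{N,j}\|}{\|f_j\|^N}\le\alpha^{-N}M\max_{k<N}\Big(\frac{\beta C}r\Big)^k\le M\Big(\frac{\beta C}{\alpha r}\Big)^N,$$
because $\beta C/r=\beta^2/(\eta r^2)>1$. This is where the lower bound $\alpha\le\|f_j\|$ is used: it makes the bound uniform in $j$, so $q=(q_j)\in L_J$ and $s_N=f^Nq$. Hence
$$\psi(s_N)\le M\Big(\psi(f)\frac{\beta C}{\alpha r}\Big)^N=M\Big(\psi(f)\frac{\beta^2}{\eta\alpha r^2}\Big)^N\longrightarrow0$$
by hypothesis, and $\sum\chi(f)^k\chi(H_k)=\lim\chi(s_N)=0$.

**Step 3: an additive map $\theta$.** Termwise sums and differences of expansions are expansions of sums and differences (take the larger $M$). By Steps 1 and 2,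
$$\theta(h)=\sum_k\chi(f)^k\chi(H_k),\qquad (H_k)\ \text{any expansion of } h,$$
is a well-defined additive map $L_{J'}\to\mathcal H$. For $g\in L_J$, $(g,0,0,\dots)$ is an expansion of $\pi^*g$, so $\theta\circ\pi^*=\chi$.

**Step 4: $\theta$ is multiplicative.** Let $(H_k)$, $(G_k)$ be expansions of $h,g$ with constants $M,M'$, and $E_k=\sum_{s+t=k}H_sG_t$. Then $\|E_k\|\le MM'(C/r)^k$. In $L_J$ the product $\big(\sum_{k<N}f^kH_k\big)\big(\sum_{k<N}f^kG_k\big)$ equals $\sum_{k<N}f^kE_k$ plus a multiple of $f^N$. Applying $\pi^*$, the product is congruent to $hg$ modulo $F^NL_{J'}$. So $(E_k)$ is an expansion of $hg$. In $\mathcal H$ the product of the $N$-th partial sums for $h$ and $g$ differs from the $N$-th partial sum for $(E_k)$ by the sum of $\chi(f)^{s+t}\chi(H_s)\chi(G_t)$ over $s,t<N$, $s+t\ge N$, which has absolute value at most $MM'\kappa^N\to0$. So $\theta(hg)=\theta(h)\theta(g)$.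

**Step 5: the norm bound.** We have $\theta(1)=\theta(\pi^*1)=\chi(1)=1$; in particular $L_{J'}\ne0$ and $J'\ne\emptyset$. Also $\theta(\lambda h)=\theta(\pi^*\lambda)\theta(h)=\lambda\theta(h)$ for $\lambda\in K$. By Step 1, $|\theta(h)|\le C\|h\|$. Applied to $h^n$ this gives $|\theta(h)|^n\le C\|h\|^n$, so $|\theta(h)|\le C^{1/n}\|h\|$ for all $n$, and $|\theta(h)|\le\|h\|$. Hence $\psi'=|\theta|$ belongs to $\text{Mult}(L_{J'})$, and $\psi'\circ\pi^*=|\chi|=\psi$. The bound $\|\pi^*f\|\le r$ is (3). $\square$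

## 8. Lowering the bound on $f$ down to $\psi(f)$

Lemma 8 does not bring $\|f\|$ down to $\psi(f)$ at one stroke. For instance, if all $\|f_j\|$ equal $t$ we may take $\alpha=\beta=t$, and the hypothesis becomes $r>\sqrt{t\,\psi(f)/\eta}$: we get roughly to the geometric mean of $t$ and $\psi(f)$. So we iterate. The norms $\|f_j\|$ may also vary with $j$, while Lemma 8 works well only if $\alpha$ is close to $\beta$. Restriction to a set of indices, which $\psi$ chooses, repairs this.

**Lemma 9.** Let $\psi\in\text{Mult}(L_J)$, $f\in L_J$, $r_0>\psi(f)$. There is a refinement $(J',\pi,\psi')$ of $(J,\psi)$ with $\|\pi^*f\|\le r_0$.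

Proof. Let $t$ be the infimum of $\|\pi^*f\|$ over all refinements of $(J,\psi)$. Since $\psi(f)=\psi'(\pi^*f)\le\|\pi^*f\|$, we have $t\ge\psi(f)$. It suffices to show $t=\psi(f)$, for then $t<r_0$. Suppose $t>\psi(f)$; in particular $t>0$.

**Step 1: choose the constants.** For $0<\delta<\frac12$ put $\beta=t(1+\delta)$, $\alpha=t(1-\delta)$, $\eta=1-\delta$, and choose $r\in|K^*|$ with $t(1-2\delta)<r<t(1-\delta)$. Then
$$\frac{\eta\alpha r^2}{\beta^2}\ge t\,\frac{(1-\delta)^2(1-2\delta)^2}{(1+\delta)^2},$$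
which tends to $t$ as $\delta\to0$. Fix $\delta$ so small that $\psi(f)<\eta\alpha r^2/\beta^2$.

**Step 2: make the norms nearly equal.** Since $\beta>t$, there is a refinement $(J',\pi,\psi')$ with $\|\pi^*f\|\le\beta$. Let $S=\{j\in J':\|(\pi^*f)_j\|\ge\alpha\}$. If $\psi'(1_{J'\setminus S})=1$, restriction to $J'\setminus S$ is a refinement on which the norm of $f$ is at most $\alpha<t$, a contradiction. So $\psi'(1_S)=1$, and we restrict to $S$. Now $\alpha\le\|(\pi^*f)_j\|\le\beta$ for all indices $j$.

**Step 3: apply Lemma 8.** The value of the seminorm at the pulled-back $f$ is still $\psi(f)<\eta\alpha r^2/\beta^2$, and $r<\alpha$. Lemma 8 gives a further refinement on which the norm of $f$ is at most $r<t$, a contradiction. $\square$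

## 9. Proof of Theorems 2 and 6

Put $c_l=\psi(f_l)$.

**Step 1: bound all the functions from above.** Apply Lemma 9 to $f_1$, then to the pull-back of $f_2$, and so on up to $f_n$, each time with $r_0=c_l+\varepsilon$. Pull-backs do not increase norms, so earlier bounds survive, and they preserve the values of the seminorms. We obtain a refinement $(J',\pi,\psi')$ such that the functions $F_l=\pi^*f_l$ satisfy $\psi'(F_l)=c_l$ and $\|F_l\|\le c_l+\varepsilon$ for all $l$.

**Step 2: find one disc on which none is too small.** Let $S_l=\{i\in J':\|F_{l,i}\|>c_l-\varepsilon\}$. Suppose $\psi'(1_{J'\setminus S_l})=1$. Then $J'\setminus S_l\ne\emptyset$, and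
$$c_l=\psi'(F_l)\,\psi'(1_{J'\setminus S_l})=\psi'(F_l1_{J'\setminus S_l})\le\|F_l1_{J'\setminus S_l}\|\le c_l-\varepsilon,$$
which is absurd. So $\psi'(1_{S_l})=1$ for every $l$, hence $\psi'(1_{S_1\cap\dots\cap S_n})=\prod_l\psi'(1_{S_l})=1$, and $S_1\cap\dots\cap S_n\ne\emptyset$. For any $i$ in this set,
$$c_l-\varepsilon<\|F_{l,i}\|\le c_l+\varepsilon\qquad(l=1,\dots,n).$$

**Step 3: find a point in this disc.** By (F1), $|F_{l,i}|_R>c_l-\varepsilon$ for all $l$ if $R<1$ is close enough to $1$. By (F2), in any compact subinterval of $(0,1)$ only finitely many $R$ are such that some non-zero $F_{l,i}$ has a zero on $\{|y|=R\}$. As $|K^*|$ is dense, we can choose $R\in|K^*|$, $R<1$, with $|F_{l,i}|_R>c_l-\varepsilon$ for all $l$ and no such zeros. For any $y$ with $|y|=R$, (F2) gives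
$$|F_{l,i}(y)|=|F_{l,i}|_R\in(c_l-\varepsilon,\,c_l+\varepsilon]\qquad(l=1,\dots,n)$$
(trivially if $F_{l,i}=0$). Put $(j,a)=\pi(i,y)$. Then $f_{l,j}(a)=F_{l,i}(y)$. This proves Theorem 6, and with $J$ a point, Theorem 2. $\square$

So $\text{Mult}_a(A,\|\cdot\|)$ is dense in $\text{Mult}(A,\|\cdot\|)$ for every $K$; no spherical completeness or other extra hypothesis is needed.

## 10. Ultrafilters, maximal ideals and a uniform corona theorem

**Corollary 10.** For every non-empty set $J$, $J\times D$ is dense in $\text{Mult}(\ell^\infty(J,A))$.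

Here $(j,a)$ stands for the seminorm $f\mapsto|f_j(a)|$. This is Theorem 6 restated.

**Theorem 11.** The elements of $\text{Mult}(A,\|\cdot\|)$ are exactly the maps $\phi_{\mathcal U}(f)=\lim_{\mathcal U}|f(x)|$ with $\mathcal U$ an ultrafilter on $D$.

Proof. We saw in Section 1 that $\phi_{\mathcal U}\in\text{Mult}(A,\|\cdot\|)$. Conversely, let $\phi$ be given. The sets $\{a\in D:\big||f_l(a)|-\phi(f_l)\big|\le\varepsilon,\ l\le n\}$ are non-empty by Theorem 2, and the intersection of two of them contains a third one (join the lists of functions, take the smaller $\varepsilon$). So they form a filter base. For any ultrafilter $\mathcal U$ containing it, $\phi_{\mathcal U}=\phi$. $\square$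

**Theorem 12.** For every $K$, every maximal ideal $M$ of $A$ is the kernel of exactly one $\phi\in\text{Mult}(A,\|\cdot\|)$.

**Step 1: existence.** Elements of $A$ at distance $<1$ from $1$ are invertible, by the geometric series. So the closure of $M$ is a proper ideal, and $M$ is closed. Thus $A/M$ is a non-zero Banach $K$-algebra, and it carries a bounded multiplicative seminorm (Berkovich, *Spectral Theory and Analytic Geometry over Non-Archimedean Fields*, Thm. 1.2.1). Compose it with $A\to A/M$ to get $\phi$. We check that $\phi$ satisfies our conditions. For some constant $c$ we have $\phi(f)\le c\|f\|$; applied to $f^n$ this gives $\phi(f)\le c^{1/n}\|f\|$, so $\phi(f)\le\|f\|$. For $\lambda\in K^*$, $\phi(\lambda)\le|\lambda|$ and $\phi(\lambda^{-1})\le|\lambda|^{-1}$ have product at least $\phi(1)=1$, so $\phi(\lambda)=|\lambda|$. Finally $\phi(f+g)^n\le\sum_k\phi\big(\tbinom nk\big)\phi(f)^k\phi(g)^{n-k}\le(n+1)\max(\phi(f),\phi(g))^n$, since integers have absolute value $\le1$ in $K$; taking $n$-th roots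 gives the ultrametric inequality. The kernel of $\phi$ is a proper ideal containing $M$, so it is $M$.

Now let $\ker\phi_1=\ker\phi_2=M$ and $g\in A\setminus M$. We must show $\phi_1(g)=\phi_2(g)$. As $A/M$ is a field, write $gh=1+m$ with $h\in A$, $m\in M$. If $m=0$, then $g$ is a unit, so it has no zeros, and $\phi_1(g)=\phi_2(g)=\|g\|$ by (F2) and (1). From now on $m\ne0$.

**Step 2: extend both seminorms to the same algebra.** Apply Sections 5–7 with $J$ a point, $f=m$, $\alpha=\beta=\|m\|$, $\eta=\frac12$, and $r\in|K^*|$ with $r<\min(1,\|m\|)$. The set $J'$ and the map $\pi$ depend only on $m$ and $r$. Since $\phi_k(m)=0$, Lemma 8 gives $\psi_k\in\text{Mult}(L_{J'})$ with $\psi_k\circ\pi^*=\phi_k$ for $k=1,2$.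

**Step 3: both extensions select the same sets of discs.** Let $S\subset J'$. By Lemma 7, $1_S=\pi^*H+(\pi^*m)h'$ with $H\in A$. Since $\psi_k((\pi^*m)h')=\phi_k(m)\psi_k(h')=0$, we get $\psi_k(1_S)=\phi_k(H)$. This is $0$ if and only if $H\in M$, a condition that does not involve $k$. As $\psi_k(1_S)\in\{0,1\}$, it follows that $\psi_1(1_S)=\psi_2(1_S)$ for all $S$.

**Step 4: compare the values at $g$.** On each $B_i$ we have $|m|\le r<1$, so $|gh|=1$ there. Thus $g$ has no zero on $B_i$, and $|g|$ is a constant $\gamma_i>0$ on $B_i$ by (F2). Let $c>\phi_1(g)$ and $S=\{i:\gamma_i\ge c\}$. Suppose $\psi_1(1_S)=1$. The family $w$ equal to $1/g$ on $B_i$ for $i\in S$ and to $0$ elsewhere lies in $L_{J'}$ with $\|w\|\le1/c$, and $(\pi^*g)w=1_S$. So $1=\phi_1(g)\psi_1(w)\le\phi_1(g)/c<1$, a contradiction. Hence $\psi_2(1_S)=\psi_1(1_S)=0$, so $\psi_2(1_{J'\setminus S})=1$ and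
$$\phi_2(g)=\psi_2\big((\pi^*g)1_{J'\setminus S}\big)\le\sup_{i\notin S}\gamma_i\le c .$$
Letting $c\to\phi_1(g)$ gives $\phi_2(g)\le\phi_1(g)$, and equality follows by symmetry. $\square$

**Theorem 13.** For all $n\ge1$, $\delta\in(0,1]$ there is a constant $C(K,n,\delta)$ such that whenever $f_1,\dots,f_n\in A$, $\|f_l\|\le1$ and $\max_l|f_l(x)|\ge\delta$ for all $x\in D$, there are $g_l\in A$ with $\sum f_lg_l=1$ and $\|g_l\|\le C(K,n,\delta)$.

Proof. Suppose that no constant works for some $n,\delta$. Then for each $k\in\mathbb N$ there is a tuple $(f_{l,k})_{l\le n}$ satisfying the hypotheses for which there is no solution with all $\|g_l\|\le k$. The idea is to treat all these tuples at once.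

**Step 1: solve in $L_{\mathbb N}$.** Put $F_l=(f_{l,k})_k\in L_{\mathbb N}$. This algebra is Banach, since $A$ is complete. Suppose that the $F_l$ lay in a maximal ideal of $L_{\mathbb N}$. Step 1 of the proof of Theorem 12 works word for word in $L_{\mathbb N}$ and gives $\psi\in\text{Mult}(L_{\mathbb N})$ vanishing on this ideal, so $\psi(F_l)=0$ for all $l$. By Theorem 6 with $\varepsilon=\delta/2$ there is $(k,x)\in\mathbb N\times D$ with $|f_{l,k}(x)|\le\delta/2$ for all $l$. This contradicts $\max_l|f_{l,k}(x)|\ge\delta$. Hence the $F_l$ generate the unit ideal: $\sum F_lG_l=1$ with $G_l\in L_{\mathbb N}$.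

**Step 2: contradiction.** The $k$-th components give $\sum_lf_{l,k}G_{l,k}=1$ with $\|G_{l,k}\|\le\|G_l\|$. For $k\ge\max_l\|G_l\|$ this is a solution with all norms at most $k$, against the choice of the tuple. $\square$
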